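# Degrees, order and the bull in indifference graphs

## 1. Graphs tiled by closed neighborhoods

Take finitely many real numbers, repetitions allowed, and join two of them when they are at distance at most one. Count, for each point, how many points lie within distance one of it. What do these counts tell us about the total number of points?

**Definition (indifference graph).** An *indifference graph* is an undirected graph whose vertices are a finite (multi)set of real numbers and whose edges are the pairs of vertices within distance one of each other. Each vertex is within one of itself, so there is a loop at each vertex, and a loop at $v$ contributes $1$ to $\deg(v)$.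

We write $v\sim w$ for adjacency, $|G|$ for the number of vertices (the *order*), and $N[v]$ for the *closed neighborhood* of $v$: the set of vertices within distance one of $v$. It contains $v$, and with our convention on loops $\deg(v)=|N[v]|\ge 1$. A sub-multiset of the points gives an induced subgraph, which is again an indifference graph.

For example, the points $1,2,3$ give the path on three vertices. The closed neighborhoods are $\{1,2\},\{1,2,3\},\{2,3\}$ and the degrees are $2,3,2$.

**Definition (numerical monoid).** A *numerical monoid* is a set $S\subseteq\mathbb N_0$ that contains $0$ and is closed under addition. We write $\langle\cdots\rangle$ for the numerical monoid generated by the listed numbers, and $kS=\{kn:n\in S\}$ for $k\in\mathbb N_0$. A *gap* of $S$ is an element of $\mathbb N_0\setminus S$.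

Two examples. The set $g\mathbb N_0=\langle g\rangle$ consists of the multiples of $g$; for $g=0$ it is $\{0\}$. The monoid $\langle 3,5\rangle$ contains $0,3,5,6,8,9,10$; since $8,9,10$ are three consecutive elements and $3\in\langle3,5\rangle$, it contains everything from $8$ on. Its gaps are $1,2,4,7$.

**Definition (respects, violates, universal).** A graph $G$ *respects* $S$ if
$$\bigl(\forall v\in G,\ \deg(v)\in S\bigr)\ \longrightarrow\ |G|\in S .$$
So $G$ respects $S$ vacuously when some degree is outside $S$. Otherwise $G$ *violates* $S$: all degrees lie in $S$ but $|G|\notin S$. Call $S$ *universal* if every indifference graph respects $S$. The empty graph has order $0\in S$, so it violates nothing.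

Here is the easy case.

**Proposition 1.** If $V(G)$ is a disjoint union of closed neighborhoods, then $|G|$ is a sum of degrees of $G$, and $G$ respects every numerical monoid.

*Proof.* Suppose $V(G)=N[v_1]\sqcup\dots\sqcup N[v_k]$. Counting vertices gives $|G|=\deg(v_1)+\dots+\deg(v_k)$. If all degrees lie in $S$, this sum lies in $S$ because $S$ is closed under addition. (If $k=0$, the sum is $0\in S$.) $\blacksquare$

Such a partition will be called a *tiling*. It exists quite often.

- If some vertex is adjacent to all vertices, its closed neighborhood is the only tile.
- The integers $1,\dots,n$ give the path on $n$ vertices. For $n=1$ one tile suffices. For $n=3k$, use the tiles around $2,5,8,\dots,3k-1$. For $n=3k+2$, use $\{1,2\}=N[1]$ and then the triples $N[4],N[7],\dots,N[3k+1]$. For $n=3k+1$ with $k\ge1$, use $\{1,2\}=N[1]$, then the triples $N[4],\dots,N[3k-2]$, and finally $\{3k,3k+1\}=N[n]$.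

So paths respect every numerical monoid. What changes in general? A tiling may fail to exist, and then we need another reason for $|G|$ to be in $S$, or there is no reason. The paper "The Indifference Graph Numerical Monoid Conjecture", https://vadim.sdsu.edu/hp2.pdf, poses the question. A known result of Balof/Pinchasi says that every indifference graph respects $2\mathbb N_0$, and the conjecture is:

**Conjecture 1.1.** Every indifference graph respects every numerical monoid.

We shall see that it is false, that the smallest counterexamples have $7$ vertices, and that one five-vertex graph is responsible for every failure.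

## 2. The bull, where tiling from the left gets stuck

To decide when tilings exist we need coordinates.

**Interval notation.** Let $n=|G|\ge1$, sort the points as $x_1\le\dots\le x_n$, and call the vertices $1,\dots,n$ accordingly. The set $N[i]=\{j: x_i-1\le x_j\le x_i+1\}$ is a block of consecutive labels containing $i$. Write $N[i]=[l(i),r(i)]$, so $l(i)\le i\le r(i)$. When $i$ increases, the window $[x_i-1,x_i+1]$ moves to the right or stays, so $l$ and $r$ are nondecreasing. Moreover, for all $w,m\in[1,n]$,
$$l(w)\le m\iff w\le r(m). \tag{1}$$
If $w\le m$, both sides are true, since $l(w)\le w\le m$ and $w\le m\le r(m)$. If $w>m$, the left side says $m\in N[w]$ and the right side says $w\in N[m]$, so both say $w\sim m$.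

A consequence: for $1\le j<n$,
$$\text{some } w \text{ has } l(w)=j+1\iff r(j)<r(j+1). \tag{2}$$
Indeed $l(w)=j+1$ means that $l(w)\le j+1$ holds and $l(w)\le j$ fails. By (1) this says $r(j)<w\le r(j+1)$.

Finally put $L(i)=l(i)-1$. Then $N[i]=\{L(i)+1,\dots,r(i)\}$ and $\deg(i)=r(i)-L(i)$.

**Tiling from the left.** The natural attempt is to begin with a tile that starts at $1$, say $[1,r(i)]$, then look for a tile that starts at $r(i)+1$, and so on until a tile ends at $n$. There may be a choice at each stage, and the choice matters. In the path on three vertices the intervals are $[1,2],[1,3],[2,3]$. Beginning with $[1,2]$ we get stuck, because no interval starts at $3$; beginning with $[1,3]$ we are done. So the precise question is whether *some* sequence of choices gets from $0$ to $n$ along the moves $L(i)\to r(i)$.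

**Definition (bull).** The *bull* is the graph on $T,P,M,Q,W$ (with loops, as always) in which $P,M,Q$ form a triangle and the other edges are $TP$ and $QW$.

It is the indifference graph of the points $0,1,\tfrac32,2,3$, in this order. The intervals are
$$[1,2],\quad[1,4],\quad[2,4],\quad[2,5],\quad[4,5].$$
A tiling must begin with $[1,2]$ or $[1,4]$. After $[1,2]$ we need an interval that starts at $3$, and there is none. After $[1,4]$ we need one that starts at $5$, and there is none. So the bull has no tiling, and the argument of Proposition 1 stops here.

The bull itself violates nothing. Its degrees are $2,4,3,4,2$, and its order is $5=2+3$, a sum of degrees, so whenever all degrees lie in $S$ so does $5$. But that identity comes from sizes and not from any tiling. If we repeat points, we can destroy it. Give $T,P,M,Q,W$ the positive multiplicities $t,p,m,q,w$. The degrees become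
$$t+p,\quad t+p+m+q,\quad p+m+q,\quad p+m+q+w,\quad q+w,$$
and the order is $t+p+m+q+w$. Choose the multiplicities symmetrically, so that there are only three degrees, and name parameters by what we want to control: the degree $h$ of $T$ and $W$, the order $n$, and $\alpha=t=w$.

**Lemma 2.** Let $S$ be a numerical monoid and $n\notin S$. Suppose there are positive integers $\alpha<h$ with $2h<n$ and $h,\ n-\alpha,\ n-2\alpha\in S$. Then some indifference graph of order $n$ violates $S$.

*Proof.* Give the points $0,1,\tfrac32,2,3$ the multiplicities
$$\alpha,\quad h-\alpha,\quad n-2h,\quad h-\alpha,\quad \alpha .$$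
They are all positive, and their sum is $2h+(n-2h)=n$. The degrees are:

- at $0$ and at $3$: $\alpha+(h-\alpha)=h$;
- at $1$ and at $2$: everything except the $\alpha$ points at the far end, so $n-\alpha$;
- at $\tfrac32$: everything except the $\alpha$ points at each end, so $n-2\alpha$.

All degrees are in $S$ and the order $n$ is not. $\blacksquare$

We want a gap $n$ with $n-\alpha$ and $n-2\alpha$ in $S$. In $\langle3,5\rangle$ take $n=7$, $\alpha=2$: then $7-2=5$ and $7-4=3$ are in $S$, and $h=3$ satisfies $\alpha<h$ and $2h<7$. The multiplicities are $2,1,1,1,2$.

**Theorem 3.** The indifference graph $G$ on the multiset $\{0,\,0,\,1,\,\tfrac32,\,2,\,3,\,3\}$ does not respect the numerical monoid $S=\langle3,5\rangle$. In particular Conjecture 1.1 is false.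

*Proof.* Read off the points within distance $1$ of each vertex.

| vertex | points within distance $1$ | degree |
|---|---|---|
| $0$ (each of two) | $0,0,1$ | $3$ |
| $1$ | $0,0,1,\tfrac32,2$ | $5$ |
| $\tfrac32$ | $1,\tfrac32,2$ | $3$ |
| $2$ | $1,\tfrac32,2,3,3$ | $5$ |
| $3$ (each of two) | $2,3,3$ | $3$ |

All degrees are in $\{3,5\}\subset S$. The elements of $S$ not exceeding $7$ are $0,3,5,6$, because $3+5=8>7$. So $|G|=7\notin S$. $\blacksquare$

Repeated points are not essential. In the set $\{0,\,0.1,\,1,\,1.5,\,2,\,2.9,\,3\}$ the neighborhoods of $0$ and $0.1$ are $\{0,0.1,1\}$; that of $1$ is $\{0,0.1,1,1.5,2\}$; that of $1.5$ is $\{1,1.5,2\}$, since $0.1$ and $2.9$ are at distance $1.4$; and the right half mirrors the left under $x\mapsto 3-x$. The degrees are $3,3,5,3,5,3,3$.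

## 3. Signed tilings: the order lies in the group generated by the degrees

The conjecture fails, but the even case is a theorem, so something survives. Look at the weighted bull again. In every weighting,
$$\deg(P)+\deg(Q)-\deg(M)=t+p+m+q+w,$$
which is the order. In Theorem 3 this reads $5+5-3=7$. So the order is a *signed* sum of degrees there. In terms of moves, we go from $0$ to $n$ if we may also travel a move $L(i)\to r(i)$ backward. In the graph of Theorem 3 the seven intervals are $[1,3]$ (twice), $[1,5]$, $[3,5]$, $[3,7]$, $[5,7]$ (twice), and the route is
$$0\xrightarrow{\ +5\ }5\xrightarrow{\ -3\ }2\xrightarrow{\ +5\ }7 .$$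
With backward travel allowed, a route always exists.

**Theorem 4.** For every indifference graph of order $n\ge1$ there are $\varepsilon_i\in\{-1,0,1\}$ with $n=\sum_i\varepsilon_i\deg(i)$. Hence every $g\mathbb N_0$ is universal.

The case $g=2$ of the last sentence is the Balof/Pinchasi result.

*Proof.* **Step 1: turn the statement into connectivity.** Let $H$ be the undirected multigraph on the nodes $\{0,1,\dots,n\}$ with one edge $\{L(i),r(i)\}$ for each vertex $i$ of $G$. Suppose we know that $0$ and $n$ lie in the same component. Take a simple path from $0$ to $n$. It uses each edge at most once. Traversing edge $i$ changes the position by $+\deg(i)$ or $-\deg(i)$, because $r(i)-L(i)=\deg(i)$, and the total change is $n$. Put $\varepsilon_i=\pm1$ accordingly, and $\varepsilon_i=0$ for unused edges. This is the desired identity.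

**Step 2: show that $0$ and $n$ are connected, by a parity count.** Let $C$ be the component of $0$ in $H$ and suppose $n\notin C$. Record where the indicator of $C$ changes: put
$$y_i=1_C(i)-1_C(i-1)\in\mathbb F_2\qquad(1\le i\le n).$$
The sum of $y$ over a closed neighborhood telescopes:
$$\sum_{j\in N[i]}y_j=\sum_{j=L(i)+1}^{r(i)}\bigl(1_C(j)-1_C(j-1)\bigr)=1_C(r(i))-1_C(L(i))=0,$$
because $L(i)$ and $r(i)$ are joined by an edge of $H$ and so are both in $C$ or both outside it. Multiply by $y_i$ and sum over $i$. The result is a sum over ordered pairs $(i,j)$ with $i\sim j$. The loops give the terms $y_i^2$, and each edge with $i\ne j$ is counted twice. Over $\mathbb F_2$ we have $y_i^2=y_i$, so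
$$0=\sum_i y_i\sum_{j\in N[i]}y_j=\sum_i y_i^2+2\sum_{\substack{\{i,j\}\text{ edge}\\ i\ne j}}y_iy_j=\sum_i y_i=1_C(n)-1_C(0).$$
But $1_C(0)=1$ and $1_C(n)=0$, so the right side is $1$ in $\mathbb F_2$: a contradiction.

**Step 3: the monoids $g\mathbb N_0$.** Suppose all degrees of $G$ lie in $g\mathbb N_0$. The empty graph is no problem. If $n\ge1$, then $g\ne0$, since degrees are at least $1$. All degrees are multiples of $g$, so their signed sum $n$ is a multiple of $g$. $\blacksquare$

## 4. How small a violation can be

Theorem 4 gives a divisibility condition on a violation. A look at the two ends of $G$ gives a size condition.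

**Proposition 5.** Let $S\ne\{0\}$ have least positive element $m$. If $G$ violates $S$ and $|G|=n$, then $n>2m$ and $\gcd(S\cap[1,n))$ divides $n$. Consequently, if every gap $n$ of $S$ satisfies $n<2m$ or $\gcd(S\cap[1,n))\nmid n$, then $S$ is universal. (Here $\gcd\emptyset=0$.)

*Proof.* **Divisibility.** We have $n\ge1$, since $0\in S$. All degrees lie in $S\cap[1,n]$, and $n\notin S$, so they lie in $S\cap[1,n)$. The gcd of this set divides every degree, hence divides $n$ by Theorem 4.

**Size.** We show that $N[1]$ and $N[n]$ are disjoint. Suppose $r(1)\ge l(n)$ and put $u=r(1)$. By (1) with $w=u$, $m$ replaced by the label $1$, we get $l(u)\le1$. By (1) with $w=n$ and the label $u$, the inequality $l(n)\le u$ gives $n\le r(u)$. So $N[u]=[1,n]$ and $\deg(u)=n$. Then $n\in S$, a contradiction. Hence $r(1)<l(n)$, the sets $N[1]=[1,r(1)]$ and $N[n]=[l(n),n]$ are disjoint, and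
$$n\ge\deg(1)+\deg(n)\ge2m .$$
Since $2m\in S$ and $n\notin S$, we get $n>2m$.

**Consequence.** If $S$ is not universal, some $G$ violates it. The order of $G$ is then a gap $n$ with $n>2m$ and $\gcd(S\cap[1,n))\mid n$. $\blacksquare$

**Theorem 6 (minimality).** If $G$ violates $S$, then $|G|\ge7$. If $|G|=7$, then $S=\langle3,5\rangle$. Both are attained by Theorem 3.

*Proof.* First, $S\ne\{0\}$, because $\{0\}=0\cdot\mathbb N_0$ is violated by no graph. Let $m$ be the least positive element of $S$ and $n=|G|$.

**Step 1: exclude $m\le2$.** If $m=1$, then $S=\mathbb N_0$, which cannot be violated. If $m=2$, then $S$ contains all even numbers, so $n$ is odd. Suppose some degree $d$ is odd. Then $d\le n$ and $n-d$ is even, so $n\in d+2\mathbb N_0\subseteq S$, a contradiction. So all degrees are even, and Theorem 4 makes $n$ even, again a contradiction.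

**Step 2: the bound.** So $m\ge3$, and Proposition 5 gives $n>2m\ge6$.

**Step 3: the case $n=7$.** Now $2m<7$ forces $m=3$, so $1,2\notin S$. Also $4\notin S$, because otherwise $7=3+4\in S$. Hence all degrees are in $\{3,5,6\}$. By Theorem 4 they are not all divisible by $3$, since $3\nmid7$. So $5$ occurs as a degree and $5\in S$. Thus $\langle3,5\rangle\subseteq S$ and $7\notin S$. The gaps of $\langle3,5\rangle$ are $1,2,4,7$, and none of them is in $S$. So $S=\langle3,5\rangle$. $\blacksquare$

## 5. Universal monoids with two generators, and with an interval of generators

Proposition 5 certifies that a monoid is universal. Lemma 2 certifies that it is not. For two natural families these tools decide every case.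

**Theorem 7.** Let $S=\langle ga,gb\rangle$ with $g\ge1$, $1\le a<b$, $\gcd(a,b)=1$. Then $S$ is universal if and only if $a\le2$ or $(a,b)=(3,4)$.

Together with Theorem 4 this settles all numerical monoids with at most two generators. A monoid $\langle c\rangle$ is $c\mathbb N_0$, and two distinct positive generators can be written as $ga<gb$, where $g$ is their gcd.

*Proof.* Put $S_0=\langle a,b\rangle$, so $S=gS_0$.

**Step 1: in the universal cases, reduce the criterion of Proposition 5 to $S_0$.** Let $n$ be a gap of $S=gS_0$. If $g\nmid n$, then $\gcd(S\cap[1,n))$ is a multiple of $g$ (possibly $0$) and so does not divide $n$; the criterion holds at $n$. If $g\mid n$, write $n=gn'$. Then $n'$ is a gap of $S_0$ and $S\cap[1,n)=g\,(S_0\cap[1,n'))$. The least positive element of $S$ is $g$ times that of $S_0$. So both parts of the criterion scale by $g$: it holds for $n$ and $S$ exactly when it holds for $n'$ and $S_0$. Hence it suffices to check $S_0$.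

**Step 2: check $S_0$ in the universal cases.**

- $a=1$: there are no gaps.
- $a=2$: here $b$ is odd and $S_0=2\mathbb N_0\cup(b+2\mathbb N_0)$, so the gaps are the odd $n<b$. For these, $S_0\cap[1,n)$ consists of even numbers, so its gcd is even or $0$ and does not divide the odd number $n$.
- $(a,b)=(3,4)$: the monoid contains $6,7,8$ and hence everything from $6$ on. The gaps are $1,2,5$, all less than $6=2m$.

**Step 3: in the other cases, reduce to violating $S_0$.** If $G$ violates $S_0$, multiply all multiplicities of points by $g$. All degrees and the order are multiplied by $g$. Since $gk\in gS_0$ if and only if $k\in S_0$, the new graph violates $gS_0$. So let $a\ge3$ and $(a,b)\ne(3,4)$; we look for a graph violating $S_0$. We apply Lemma 2 with $h=a$. We need a gap $n$ and an $\alpha$ with $0<\alpha<a$, $2a<n$, and $n-\alpha,\,n-2\alpha\in S_0$.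

Note that $2b\ne3a$: otherwise $a\mid2b$, hence $a\mid2$ by coprimality, contrary to $a\ge3$. Also $a\nmid b$, for the same reason.

**Step 4: the case $2b>3a$.** Aim at $n-\alpha=b$ and $n-2\alpha=ja$, with $ja$ the multiple of $a$ just below $b$. So let $j=\lfloor b/a\rfloor\ge1$, $\alpha=b-ja$ and $n=b+\alpha=2b-ja$. Since $a\nmid b$, we have $0<\alpha<a$. Then $n-\alpha=b$ and $n-2\alpha=b-\alpha=ja$ lie in $S_0$.

*Size:* if $j=1$, then $n=2b-a>3a-a=2a$. If $j\ge2$, then $b>2a$ because $a\nmid b$, and $n>b>2a$.

*Gap:* suppose $n=xa+yb$ with integers $x,y\ge0$. Then $(2-y)b=(x+j)a>0$, so $2-y\in\{1,2\}$. As $\gcd(a,b)=1$, also $a\mid2-y$. This is impossible as $a\ge3$. So $n\notin S_0$, and Lemma 2 applies.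

**Step 5: the case $2b<3a$, $a\ge5$.** The choice of Step 4 would have $j=1$ and $n=2b-a<2a$, which is too small. Aim instead at $n-\alpha=2b$ and $n-2\alpha=2a$. Let $\alpha=2(b-a)$ and $n=2b+\alpha=4b-2a$. Since $a<b$ and $2b<3a$, we have $0<\alpha<a$. Then $n-\alpha=2b$ and $n-2\alpha=2b-\alpha=2a$ lie in $S_0$, and $n=4b-2a>2a$.

*Gap:* suppose $n=xa+yb$ with $x,y\ge0$. Then $(4-y)b=(x+2)a>0$, so $1\le4-y\le4$, and $a\mid4-y$ by coprimality. This is impossible as $a\ge5$. So Lemma 2 applies.

**Step 6: the case $2b<3a$, $a\le4$.** If $a=4$, then $4<b<6$, so $b=5$. Take $\alpha=1$, $h=4$, $n=11$. Here $10=5+5$ and $9=4+5$ are in $S_0$, and $2h=8<11$. The elements of $\langle4,5\rangle$ up to $12$ are $0,4,5,8,9,10,12$, so $11\notin S_0$. Lemma 2 applies. If $a=3$, then $3<b<4.5$, so $b=4$, which is excluded. $\blacksquare$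

**Theorem 8.** Let $a,d\ge1$. The monoid $\langle a,a+1,\dots,a+d\rangle$ is universal if and only if $2d\ge a-1$.

*Proof.* A sum of $k$ of the generators can be any integer from $ka$ to $k(a+d)$ and nothing else, so
$$S=\bigcup_{k\ge0}\,[ka,\;k(a+d)]$$
(intervals of integers). Its least positive element is $a$.

**If $2d\ge a-1$, all gaps are below $2a$.** For $k\ge2$ we have $kd\ge2d\ge a-1$, so $k(a+d)+1\ge ka+a=(k+1)a$. So the interval for $k$ leaves no integer uncovered before the interval for $k+1$ begins. Hence all integers from $2a$ on are in $S$. Every gap is less than $2a$, and Proposition 5 applies.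

**If $2d<a-1$, there is a gap just after the second interval.** Let $n=2(a+d)+1$. Then $2(a+d)<n=2a+(2d+1)<3a$. The intervals with $k\le2$ end before $n$ and those with $k\ge3$ begin after $n$, so $n\notin S$. Since $d\ge1$, both $n-1=2a+2d$ and $n-2=2a+2d-1$ are in $[2a,2a+2d]\subset S$. Take $h=a$ and $\alpha=1$. Then $a>2d+1\ge3$ gives $\alpha<h$, and $2h=2a<n$. Lemma 2 applies. $\blacksquare$

As a check, $d=1$ gives $\langle a,a+1\rangle$ universal exactly for $a\le3$, in agreement with Theorem 7 for $b=a+1$. A classification of all universal monoids is not claimed here.

## 6. The bull is the only obstruction to a tiling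

In Section 2 tiling failed on the bull. We now show that a failure always comes from an induced bull.

**Theorem 9.** Let $G$ be an indifference graph with no induced bull. Then $V(G)$ is a disjoint union of closed neighborhoods. Hence $|G|$ is a sum of degrees of $G$, and $G$ respects every numerical monoid.

The plan has two parts. First, the failure of tiling leaves a trace, namely the set of positions that can be reached from $0$. As in Theorem 4 we look at where its indicator changes. Now the moves are one-way, so we keep the *signs* of the changes instead of reducing mod $2$, and we get an inequality in place of an equality. The vertices where changes occur induce a subgraph with a parity property. Second, we shrink a graph with this property as far as possible and look at its first few vertices.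

**Definition (bad graph).** An indifference graph with sorted vertices $1,\dots,N$ is *bad* if $N$ is odd and no vertex $i$ has both $l(i)$ and $r(i)$ odd.

The bull is bad: its intervals are $[1,2],[1,4],[2,4],[2,5],[4,5]$, and $N=5$. The path on three vertices is not, because $N[2]=[1,3]$. A bad graph has $N\ge3$, because for $N=1$ we have $l(1)=r(1)=1$.

*Proof of Theorem 9.* The empty graph is trivial, so let $n=|G|\ge1$.

**Step 1: if $V(G)$ is not a disjoint union of closed neighborhoods, then $G$ has a bad induced subgraph.** Consider the digraph on $\{0,\dots,n\}$ with one arc $L(i)\to r(i)$ for each vertex $i$. The arcs of a directed path from $0$ to $n$ would partition $\{1,\dots,n\}$ into the sets $\{L(i)+1,\dots,r(i)\}=N[i]$. This is a tiling, and by assumption there is none. So $n\notin R$, where $R$ is the set of nodes that can be reached from $0$.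

Put $y_i=1_R(i)-1_R(i-1)\in\{-1,0,1\}$ for $1\le i\le n$, now as integers. Let $c_1<\dots<c_N$ be the indices with $y_i\ne0$. As $i$ runs from $0$ to $n$, the indicator $1_R$ starts at $1$ and ends at $0$. Its changes alternate between down and up, and the first and the last are down. So the nonzero values of $y$ alternate in sign and begin and end with $-1$. Thus
$$N\text{ is odd}\qquad\text{and}\qquad y_{c_j}=(-1)^j. \tag{3}$$

If $L(i)\in R$, then $r(i)\in R$. So, by the telescoping of Theorem 4,
$$\sum_{k\in N[i]}y_k=1_R(r(i))-1_R(L(i))\ge0\qquad\text{for every }i. \tag{4}$$

Take $i=c_j$. Since $N[c_j]$ is an interval of labels containing $c_j$, its intersection with $\{c_1,\dots,c_N\}$ is $\{c_a,\dots,c_b\}$ for some $a\le j\le b$. In the subgraph induced on $c_1,\dots,c_N$, relabeled $1,\dots,N$, this says that vertex $j$ has closed neighborhood $[a,b]$. If $a$ and $b$ were both odd, the alternating sum $\sum_{k=a}^{b}(-1)^k$ would be $-1$, contrary to (4). So no vertex has both ends odd, and $N$ is odd: the subgraph is bad.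

*Example.* In the graph of Theorem 3 the arcs are $0\to3$ (twice), $0\to5$, $2\to5$, $2\to7$, $4\to7$ (twice). So $R=\{0,3,5\}$ and $(y_1,\dots,y_7)=(-1,0,1,-1,1,-1,0)$. The indices with $y_i\neq 0$ are $1,3,4,5,6$. They are the points $0,1,\tfrac32,2,3$, and they induce the bull.

**Step 2: see how deleting two consecutive vertices can spoil badness.** We want to shrink a bad graph. Deleting one vertex would make $N$ even and change the parity of all later labels. Deleting two consecutive vertices keeps $N$ odd and keeps the parity of labels, so only a few neighborhoods are affected.

Let $G'$ be bad on $1,\dots,N$ and let $1\le j<N$. Delete $j$ and $j+1$, and relabel $i\mapsto i-2$ for $i>j+1$. This preserves the parity of the label of each surviving vertex. Let $i\notin\{j,j+1\}$ be a surviving vertex.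

- If $l(i)=j$, then $i\ge j$ and so $i\ge j+2$. The new first neighbor is the old $j+2$, which now has label $j$. The parity of the left end is unchanged.
- If $l(i)=j+1$, then again $i\ge j+2$, and the new first neighbor is the old $j+2$, now with label $j$. The parity of the left end is flipped.
- If $r(i)=j+1$, then $i\le j-1$ and the new last neighbor is $j-1$. The parity of the right end is unchanged.
- If $r(i)=j$, then again $i\le j-1$ and the new last neighbor is $j-1$. The parity of the right end is flipped.
- An end that is not $j$ or $j+1$ survives as a vertex, and its label keeps its parity.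

A flip on the left requires $i\ge j+2$ and a flip on the right requires $i\le j-1$, so at most one end of a given $i$ flips.

Suppose the new graph is not bad. Its order $N-2$ is odd, so some vertex $i$ now has both ends odd. In $G'$ its ends were not both odd, so exactly one of them flipped. If the left end flipped, then $l(i)=j+1$ in $G'$ and the new left end is $j$, so $j$ is odd; the right end did not flip, so $r(i)$ was already odd. If the right end flipped, then $r(i)=j$ in $G'$ and the new right end is $j-1$, so $j$ is even; and $l(i)$ was already odd. In summary, if the new graph is not bad, then: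
$$\text{for } j \text{ odd, there is } w\ge j+2 \text{ with } l(w)=j+1 \text{ and } r(w) \text{ odd}; \tag{5}$$
$$\text{for } j \text{ even, there is } v\le j-1 \text{ with } r(v)=j \text{ and } l(v) \text{ odd}. \tag{6}$$

**Step 3: every bad graph contains an induced bull.** Starting from a bad graph, delete consecutive pairs as long as the result is bad. The order drops each time, so the process stops at a bad graph on $1,\dots,N$ in which no deletion of a pair $j,j+1$ leaves a bad graph. It is an induced subgraph of the graph we started from. Here $N\ge3$ is odd, and (5) or (6) holds for every $j$ with $1\le j<N$. Three values of $j$ suffice.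

*$j=2$.* By (6) there is $v\le1$ with $r(v)=2$, so $v=1$ and $r(1)=2$. Hence $1\sim2$, and $1$ is adjacent to no vertex with label at least $3$. Also $l(2)=1$.

*$j=1$.* By (5) there is $w\ge3$ with $l(w)=2$. By (1), $w\le r(2)$, so $r(2)\ge3$. Since $l(2)=1$ is odd and the graph is bad, $r(2)$ is even. So $r(2)\ge4$. In particular $N\ge4$, and so $N\ge5$, as $N$ is odd.

*$j=3$.* This value is allowed, since $3<N$. By (5) there is $w$ with $l(w)=4$. By (2), $r(3)<r(4)$.

Put $x=r(4)$. Then $x>r(3)\ge r(2)\ge4$, so $x\ge5$. Consider the vertices $1,2,3,4,x$:

- $1\sim2$, and $1\not\sim3,4,x$, because $r(1)=2$;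
- $2\sim3$ and $2\sim4$, because $r(2)\ge4$; and $3\sim4$, because $r(3)\ge r(2)\ge4$;
- $4\sim x$, because $x=r(4)$;
- $3\not\sim x$ and $2\not\sim x$, because $x>r(3)\ge r(2)$.

This is an induced bull with $(T,P,M,Q,W)=(1,2,3,4,x)$.

**Step 4: conclude.** If $V(G)$ were not a disjoint union of closed neighborhoods, Step 1 would give a bad induced subgraph of $G$, and Step 3 an induced bull in it, hence in $G$. So for a bull-free $G$ the vertex set is a disjoint union of closed neighborhoods. The rest is Proposition 1. $\blacksquare$

Having an induced bull does not by itself produce a violation: the bull respects every numerical monoid, as we saw in Section 2. What does produce a violation is the freedom to change multiplicities.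

**Corollary 10.** For an indifference graph $G$ the following are equivalent:

(a) every indifference graph obtained by assigning arbitrary multiplicities $\ge0$ to the vertices of $G$ (deleting those of multiplicity $0$, replacing the others by copies at the same point) respects every numerical monoid;

(b) $G$ has no induced bull.

*Proof.* **(a) implies (b).** We show that an induced bull leads to a violation. If $G$ has an induced bull on $T,P,M,Q,W$, give these vertices the multiplicities $2,1,1,1,2$ and all other vertices the multiplicity $0$. The result is, as a graph, the one of Theorem 3, since adjacency between copies is determined by adjacency in the bull. It violates $\langle3,5\rangle$, so (a) fails.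

**(b) implies (a).** We show that reweighting cannot create a bull. Two copies of one vertex of $G$ sit at the same point, so they have equal closed neighborhoods in every induced subgraph that contains both. The closed neighborhoods in a bull are
$$\{T,P\},\quad\{T,P,M,Q\},\quad\{P,M,Q\},\quad\{P,M,Q,W\},\quad\{Q,W\},$$
which are five distinct sets. So the five vertices of an induced bull in a reweighted graph are copies of five different vertices of $G$, and these induce a bull in $G$. Since $G$ has none, all reweighted graphs are bull-free, and Theorem 9 says that they respect every numerical monoid. $\blacksquare$
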